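\title{Integral fibers of maps to elliptic curves of positive rank}

\begin{abstract}
Let $E$ be an elliptic curve of positive rank over a number field $k$, and let $\pi\colon C\to E$ be a map of degree $d\ge 2$ from a smooth, projective, geometrically integral curve that does not factor through an isogeny of degree greater than one followed by a translation. Is the fiber of $\pi$ over $P$ integral for a Zariski dense set of points $P\in E(k)$? We show that the answer is yes whenever $4\nmid d$, and for every $d$ divisible by $4$ we construct an example over $\mathbb{Q}$ in which no fiber over a rational point is integral. Faltings' theorem reduces the question to \'etale covers. There the fibers are torsors under the kernel of an isogeny, and the question concerns groups of affine maps of a finite abelian group.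
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a number field with algebraic closure $\bar k$ and absolute Galois group $G_k=\operatorname{Gal}(\bar k/k)$. A curve over $k$ is \emph{nice} if it is smooth, projective and geometrically integral. Let $E$ be an elliptic curve over $k$ and let $\pi\colon C\to E$ be a finite map of degree $d$ from a nice curve. For $P\in E(k)$ the scheme-theoretic fiber $C_P=\pi^{-1}(P)$ is a finite $k$-scheme of degree $d$. It is integral exactly when it is the spectrum of a field, that is, a single closed point of $C$ of degree $d$. Put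
\[
\mathcal{I}(\pi)=\{P\in E(k) : C_P \text{ is integral}\}.
\]
A subset of $E(k)$ is Zariski dense in $E$ if and only if it is infinite, so density of $\mathcal{I}(\pi)$ means that the fibers of $\pi$ supply infinitely many points of degree $d$ on $C$.

With $\mathbb{P}^1$ in place of $E$, density always holds; this is Hilbert's irreducibility theorem. Over $E$ one needs $E(k)$ to be infinite, and isogenies give an evident obstruction. If $\varphi\colon E'\to E$ is an isogeny of degree greater than one, its fiber over $\varphi(Q)$, for $Q\in E'(k)$, contains the rational point $Q$ and is not integral. It can happen that $\varphi(E'(k))=E(k)$ (Proposition~\ref{prop:curves} gives an example), and then $\mathcal{I}(\varphi)$ is empty. Composing $\varphi$ with a translation changes nothing. The following definition excludes this obstruction.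

\begin{definition}\label{def:admissible}
An \emph{\'etale subcover} of $\pi$ is a factorization $C\to C''\to E$ over $k$ in which $C''$ is a nice curve and $C''\to E$ is \'etale; its \emph{degree} is the degree of $C''\to E$. The map $\pi$ is \emph{admissible} if $C''(k)=\emptyset$ for every \'etale subcover of degree greater than one.
\end{definition}

By the Riemann--Hurwitz formula such a $C''$ has genus one. If it has a $k$-point, we may take that point as origin, and $C''\to E$ becomes an isogeny followed by a translation. So $\pi$ is admissible if and only if it does not factor through an isogeny of degree greater than one composed with a translation of $E$. Factorizations through \'etale covers without rational points are allowed. The following is Open Question 1.4.1 of \cite{notes}.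

\begin{quote}
\emph{Let $E(k)$ have positive rank and let $\pi\colon C\to E$ be an admissible map of degree $d\ge2$. Is $\mathcal{I}(\pi)$ Zariski dense in $E$?}
\end{quote}

Small degrees suggest the answer yes. Let $d\in\{2,3\}$. Away from the finitely many branch points, $C_P$ is a disjoint union of spectra of fields whose degrees add up to $d$; if there is more than one field, one of them is $k$, and $C$ has a $k$-point over $P$. If $\pi$ is \'etale, admissibility applied to $C''=C$ gives $C(k)=\emptyset$. If $\pi$ is ramified, then $C$ has genus at least $2$ by Riemann--Hurwitz, and $C(k)$ is finite by Faltings' theorem. In both cases $\mathcal{I}(\pi)$ contains all but finitely many points of $E(k)$. The argument breaks at $d=4$, where a fiber can split into two points of degree $2$, and in fact the answer changes there.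

\begin{theorem}\label{thm:A}
Let $E$ be the elliptic curve $v^2=w^3-44w^2+16w$ over $\mathbb{Q}$. Then $E(\mathbb{Q})$ has positive rank. For every $d\ge4$ with $4\mid d$ there are a nice curve $C$ over $\mathbb{Q}$ and an admissible map $\pi\colon C\to E$ of degree $d$ such that $C_P$ is not integral for every $P\in E(\mathbb{Q})$. For $d=4$ the curve $C$ has genus one and $\pi$ is \'etale; for $d\ge8$ the map $\pi$ is ramified.
\end{theorem}

In general only the \'etale part of $\pi$ matters. Every $\pi$ has a \emph{maximal \'etale subcover} $C\to C'\to E$, one through which $C\to C''$ factors for every \'etale subcover $C''$ (Lemma~\ref{lem:maximal}).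

\begin{theorem}\label{thm:B}
Let $\pi\colon C\to E$ be a finite map from a nice curve to an elliptic curve over a number field $k$, let $C\to C'\to E$ be its maximal \'etale subcover, and let $m$ be the degree of $C'\to E$. For all but finitely many $P\in E(k)$, the fiber $C_P$ is integral if and only if $C'_P$ is integral. If $E(k)$ is infinite, then $\mathcal{I}(\pi)$ is Zariski dense if and only if $C'_{P_0}$ is integral for at least one $P_0\in E(k)$, and then $\mathcal{I}(\pi)$ contains all but finitely many points of $P_0+mE(k)$.
\end{theorem}

\begin{theorem}\label{thm:C}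
Let $E(k)$ have positive rank, let $\pi\colon C\to E$ be admissible of degree $d\ge2$, and let $C'$ and $m$ be as in Theorem~\ref{thm:B}. Let $K$ be the kernel of the isogeny $\operatorname{Jac}(C')\to E$ induced by $C'\to E$. If $K(\bar k)$ has no element of order $4$, then $\mathcal{I}(\pi)$ is Zariski dense. This applies when $4\nmid m$, and in particular when $4\nmid d$.
\end{theorem}

\begin{corollary}\label{cor:degree}
Let $d\ge2$. The question has a positive answer for all $(k,E,\pi)$ with $\deg\pi=d$ if and only if $4\nmid d$.
\end{corollary}

Section~\ref{sec:etale} translates the \'etale case into a problem about affine actions on $K$ and works out the smallest groups $K$ by hand; both the counterexample and the main difficulty of Theorem~\ref{thm:C} appear there. Sections~\ref{sec:counter}, \ref{sec:reduction} and~\ref{sec:positive} prove Theorems~\ref{thm:A}, \ref{thm:B} and~\ref{thm:C}.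

\section{\'Etale covers and affine Galois actions}\label{sec:etale}

A finite \'etale $k$-scheme $X$ is determined by the finite $G_k$-set $X(\bar k)$, and its closed points are the $G_k$-orbits. A nonempty $X$ is therefore integral if and only if $G_k$ acts transitively on $X(\bar k)$. For the fibers of an \'etale cover of $E$ this $G_k$-set has extra structure.

\subsection{Torsors}

Let $\mathcal{G}$ be a group and $K$ a finite $\mathcal{G}$-module, with $g\in\mathcal{G}$ acting by the automorphism $u_g$. (For $\mathcal{G}=G_k$ all actions and cocycles are continuous.) A \emph{$K$-torsor} is a $\mathcal{G}$-set $T$ with a simply transitive action $(t,a)\mapsto t+a$ of $K$ such that $g(t+a)=gt+u_ga$. For $s,t\in T$, let $s-t$ be the element of $K$ carrying $t$ to $s$. Choosing a base point $t_0\in T$ identifies $K$ with $T$ by $v\mapsto t_0+v$, and $g$ then acts on $K$ by the affine map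
\[
g(v)=u_gv+b_g,\qquad b_g=gt_0-t_0=g(0).
\]
The map $g\mapsto b_g$ is a $1$-cocycle, $b_{gh}=b_g+u_gb_h$. Replacing $t_0$ by $t_0+a$ changes it by the coboundary $g\mapsto u_ga-a$. So $T$ has a class in $H^1(\mathcal{G},K)$; the class determines $T$ up to isomorphism, and it is zero if and only if $\mathcal{G}$ fixes a point of $T$. If $\Lambda\subseteq K$ is a $\mathcal{G}$-submodule, the set $T/\Lambda$ of cosets $t+\Lambda$ is a $K/\Lambda$-torsor whose class is the image of the class of $T$.

\begin{definition}
A $K$-torsor $T$ is \emph{transitive} if $\mathcal{G}$ acts transitively on it, and \emph{minimal} if no coset in $T$ of a proper $\mathcal{G}$-submodule $\Lambda\subsetneq K$ is $\mathcal{G}$-stable; equivalently, if the class of $T/\Lambda$ in $H^1(\mathcal{G},K/\Lambda)$ is nonzero for every such $\Lambda$.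
\end{definition}

A transitive torsor is minimal. Our main tool for the converse direction is a formula for powers. Write $N_g=u_g-1$. Iterating $g$ gives $g^n(0)=(1+u_g+\dots+u_g^{n-1})b_g$, and the polynomial identity $\sum_{i=0}^{n-1}(1+X)^i=((1+X)^n-1)/X$ turns this into
\begin{equation}\label{eq:power}
g^n(0)=\sum_{j=1}^n\binom nj N_g^{\,j-1}b_g .
\end{equation}

\subsection{The fibers of an \'etale cover}

Let $\pi'\colon C'\to E$ be an \'etale map of degree $m$ from a nice curve. The genus one curve $C'$ is a torsor under the elliptic curve $E'=\operatorname{Jac}(C')$: there is a simply transitive action of $E'(\bar k)$ on $C'(\bar k)$, defined over $k$, in which $t+a$ is the point with $[t+a]-[t]$ in the divisor class $a$. Pushing forward divisor classes gives a homomorphism $\varphi\colon E'\to\operatorname{Jac}(E)=E$ with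
\begin{equation}\label{eq:equivariant}
\pi'(t+a)=\pi'(t)+\varphi(a).
\end{equation}
Fixing one $t\in C'(\bar k)$ identifies $\pi'$ over $\bar k$ with $\varphi$ followed by a translation, so $\varphi$ is an isogeny of degree $m$. In what follows we only use that $C'$ is a torsor under an elliptic curve $E'$ and that \eqref{eq:equivariant} holds for an isogeny $\varphi$. We call the $G_k$-module $K=\ker\varphi(\bar k)$, of order $m$, the \emph{kernel} of the cover, and put $T_P=C'_P(\bar k)$ for $P\in E(k)$.

Recall the connecting homomorphism $\delta\colon E(k)\to H^1(k,K)$: for $a\in E(k)$ choose $\tilde a\in E'(\bar k)$ with $\varphi(\tilde a)=a$, and let $\delta(a)$ be the class of $g\mapsto g\tilde a-\tilde a$. Its kernel is $\varphi(E'(k))$.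

\begin{lemma}\label{lem:fibers}
In this situation the following hold.
\begin{enumerate}
\item[(a)] Each $T_P$ is a $K$-torsor, and the classes $c_P\in H^1(k,K)$ satisfy
\begin{equation}\label{eq:coset}
c_P=c_{P_0}+\delta(P-P_0)\qquad(P,P_0\in E(k)).
\end{equation}
In particular $C'_P\cong C'_{P_0}$ whenever $P-P_0\in mE(k)$.
\item[(b)] For a $G_k$-submodule $\Lambda\subseteq K$, the quotient $C'/\Lambda$ is a torsor under $E'/\Lambda$, and $C'\to C'/\Lambda\to E$ is an \'etale subcover of $\pi'$ with kernel $K/\Lambda$ and fibers $T_P/\Lambda$.
\item[(c)] The map $\pi'$ is admissible if and only if $T_P$ is minimal for every $P\in E(k)$.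
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:equivariant}, $t$ and $t+a$ lie in the same fiber if and only if $a\in K$, so $T_P$ is a $K$-torsor. Let $t_0\in T_{P_0}$, $t\in T_P$ and $t=t_0+a$ with $a\in E'(\bar k)$. Then $\varphi(a)=P-P_0$ and $gt-t=(gt_0-t_0)+(ga-a)$, which is \eqref{eq:coset}. Since $m$ kills $K$, it kills $H^1(k,K)$, so $\delta(mE(k))=0$.

(b) Translation by $\Lambda$ is a free action of a finite $k$-group scheme that commutes with $\pi'$, and \eqref{eq:equivariant} passes to the quotient.

(c) If a coset of a proper submodule $\Lambda$ in $T_P$ is $G_k$-stable, it is a $k$-point of $C'/\Lambda$, an \'etale subcover of degree $[K:\Lambda]>1$, so $\pi'$ is not admissible. Conversely, let $C'\xrightarrow{\rho}C''\to E$ be an \'etale subcover of degree greater than one with a $k$-point $Q''$, lying over $P\in E(k)$. Over $\bar k$, translations by $K$ are $m$ automorphisms of $C'$ over $E$, so $\pi'$ is Galois with group $K$, and $\rho$ is the quotient by a subgroup $\Lambda$ of index $\deg(C''/E)>1$. The fibers of $\rho$ on $\bar k$-points are the cosets of $\Lambda$. As $\rho$ is defined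 over $k$, each $g\in G_k$ carries the fiber $t+\Lambda$ to a fiber, namely $gt+u_g\Lambda$; hence $u_g\Lambda=\Lambda$. The preimage of $Q''$ is a $G_k$-stable coset of $\Lambda$ in $T_P$, so $T_P$ is not minimal.
\end{proof}

For an \'etale cover the question now reads: if all the torsors $T_P$ are minimal, is one of them transitive? By \eqref{eq:coset} their classes form a coset of $\delta(E(k))$.

\subsection{Small kernels}

\begin{lemma}\label{lem:small}
If $K$ has prime order or $K\cong(\mathbb{Z}/2)^2$, every minimal $K$-torsor is transitive.
\end{lemma}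

\begin{proof}
Minimality for $\Lambda=0$ says that there is no fixed point. Let $K=\mathbb{F}_p$, and let $\bar{\mathcal{G}}$ be the group of affine maps by which $\mathcal{G}$ acts. If $\bar{\mathcal{G}}$ contains a nonzero translation, it is transitive. Otherwise taking linear parts embeds $\bar{\mathcal{G}}$ in the cyclic group $\mathbb{F}_p^\times$, so $\bar{\mathcal{G}}$ is trivial or generated by a map $v\mapsto uv+b$ with $u\ne1$, which fixes $b/(1-u)$; this is excluded.

Let $K\cong(\mathbb{Z}/2)^2$. An intransitive action on four points without a fixed point has two orbits $\{s,t\}$ and $\{s',t'\}$. The element $a=s-t=t-s$ is fixed by $\mathcal{G}$, so $\Lambda=\{0,a\}$ is a proper submodule, and $\{s,t\}$ is a stable coset of it; this is excluded.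
\end{proof}

The other group of order $4$ behaves differently.

\begin{example}\label{ex:four}
Let $K=\mathbb{Z}/4$ and let $\mathcal{G}$ be generated by $\sigma(v)=1-v$, so $u_\sigma=-1$ and $b_\sigma=1$. The orbits are $\{0,1\}$ and $\{2,3\}$. The proper subgroups of $K$ are $0$ and $2K$, and $\sigma$ changes the parity of $v$, so no coset of either is stable. This torsor is minimal and not transitive. In terms of \eqref{eq:power}: $\sigma$ interchanges the two cosets of $2K$, and for a translation $\sigma^2$ would move $0$ to $2b_\sigma\ne0$; but $\sigma^2(0)=2b_\sigma+N_\sigma b_\sigma=2-2=0$. The last term of \eqref{eq:power} cancels the first.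
\end{example}

\begin{example}\label{ex:unipotent}
Let $p$ be odd, $K=\mathbb{F}_pe_1\oplus\mathbb{F}_pe_2$, and let $\mathcal{G}$ be generated by $\sigma(v)=uv+e_1$, where $ue_1=e_1+e_2$ and $ue_2=e_2$. Here $N_\sigma^2=0$, so $u^p=1$ and $\sigma^p(0)=pe_1+\binom p2e_2=0$. Thus $\sigma$ has order $p$ and is not transitive on the $p^2$ points of $K$. The proper submodules are $0$ and $\mathbb{F}_pe_2$, and $\sigma$ increases the $e_1$-coordinate by $1$, so the torsor is minimal.
\end{example}

So for every prime $p$ there are minimal $p$-primary torsors that are not transitive. What distinguishes the two examples is whether a bad fiber can be avoided by moving $P$. If the kernel is as in Example~\ref{ex:unipotent}, it is the full $p$-torsion of $E'$, the isogeny is essentially multiplication by $p$, and $\delta$ has kernel $pE(k)\neq E(k)$; the class $c_P$ must move. If the kernel is cyclic as in Example~\ref{ex:four}, nothing forces this: when $\varphi$ is surjective on $k$-points, $\delta=0$ and all fibers are isomorphic.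

\section{A cover with no integral fiber}\label{sec:counter}

We realize Example~\ref{ex:four} in every fiber at once.

\subsection{Twisting a cyclic isogeny of degree four}

\begin{proposition}\label{prop:twist}
Let $\varphi\colon E'\to E$ be an isogeny over $k$ whose kernel is cyclic of order $4$, generated by a point $R\notin E'(k)$, and suppose $\varphi(E'(k))=E(k)$. Then $L=k(R)$ is quadratic over $k$, and there is an admissible \'etale map $\pi'\colon C'\to E$ of degree $4$ with $C'_P\cong\operatorname{Spec}L\sqcup\operatorname{Spec}L$ for every $P\in E(k)$.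
\end{proposition}

\begin{proof}
For $g\in G_k$ the point $gR$ generates $K=\ker\varphi$, so $gR=\pm R$. As $R\notin E'(k)$, both signs occur; hence $L$ is quadratic, and $gR=R$ if and only if $g$ is trivial on $L$. Put $\xi_g=0$ if $g|_L=1$ and $\xi_g=R$ otherwise. Then $\xi_{gh}=\xi_g+g\xi_h$: if $h|_L=1$ both sides are $\xi_g$; if $g|_L=1$ both sides are $\xi_h$; and if $g,h$ are both nontrivial on $L$ the right side is $R-R=0=\xi_{gh}$. So $g*Q=gQ+\xi_g$ defines an action of $G_k$ on $E'(\bar k)$, and by Galois descent from $L$ to $k$ there is a nice curve $C'$ over $k$, isomorphic to $E'$ over $L$, with $C'(\bar k)=E'(\bar k)$ carrying the action $*$. Since $g*(Q+a)=g*Q+ga$, it is a torsor under $E'$. Since $\varphi(g*Q)=g\varphi(Q)$, the map $\varphi$ descends to an \'etale map $\pi'\colon C'\to E$ of degree $4$ satisfying \eqref{eq:equivariant}.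

Let $P\in E(k)$ and choose $Q\in E'(k)$ with $\varphi(Q)=P$. Then $T_P=\{Q+iR: i\in\mathbb{Z}/4\}$. An element $g$ that is trivial on $L$ fixes these points, and any other $g$ acts by $g*(Q+iR)=Q+(1-i)R$. This is the action of Example~\ref{ex:four}. Its two orbits have size $2$ and stabilizer $\operatorname{Gal}(\bar k/L)$, which gives the description of $C'_P$. All $T_P$ are minimal, so $\pi'$ is admissible by Lemma~\ref{lem:fibers}(c).
\end{proof}

\subsection{An explicit isogeny}

It remains to find such a $\varphi$ with $E(k)$ of positive rank. We build it as a composite of two isogenies of degree $2$, whose images on rational points can be computed by descent. We recall the facts from \cite[III.4--5]{ST}. For integers $a,b$ with $b(a^2-4b)\ne0$ let $E_{a,b}$ be the curve $y^2=x^3+ax^2+bx$, and put $b'=a^2-4b$. There are isogenies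
\begin{align*}
E_{a,b}&\to E_{-2a,b'}, & (x,y)&\mapsto\Bigl(\frac{y^2}{x^2},\frac{y(x^2-b)}{x^2}\Bigr),\\
E_{-2a,b'}&\to E_{a,b}, & (X,Y)&\mapsto\Bigl(\frac{Y^2}{4X^2},\frac{Y(X^2-b')}{8X^2}\Bigr),
\end{align*}
each with kernel $\{O,(0,0)\}$. The map $\alpha\colon E_{a,b}(\mathbb{Q})\to\mathbb{Q}^\times/\mathbb{Q}^{\times2}$ given by $\alpha(x,y)=x$ for $x\neq0$, $\alpha(0,0)=b$, $\alpha(O)=1$ is a homomorphism. On each of the two curves, the kernel of $\alpha$ is the image of the rational points of the other curve under the displayed isogeny.

\begin{lemma}\label{lem:quartic}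
Let $(x,y)\in E_{a,b}(\mathbb{Q})$ with $x\ne0$, and write $x=cM^2/e^2$ with $c$ a squarefree integer and $M,e$ coprime nonzero integers. Then $c\mid b$, and $cM^4+aM^2e^2+(b/c)e^4$ is the square of an integer.
\end{lemma}

\begin{proof}
Let $\ell\nmid b$ be a prime with valuation $\nu$. If $\nu(x)>0$, then $x^2+ax+b$ is an $\ell$-adic unit and $\nu(x)=2\nu(y)$. If $\nu(x)<0$, then $3\nu(x)=2\nu(y)$. So $\nu(x)$ is even, and $\ell\nmid c$. Substituting $x$ in the equation shows that the integer in the statement equals $(ye^3/cM)^2$.
\end{proof}

Let $F$ be the curve $y^2=x(x-4)(x-13)$. It equals $E_{-17,52}$, and in the coordinate $u=x-13$ it becomes $y^2=u(u+9)(u+13)$, which is $E_{22,117}$. The partner of $E_{-17,52}$ is $E'=E_{34,81}$, and the partner of $E_{22,117}$ is $E_{-44,16}$, the curve $E$ of Theorem~\ref{thm:A}. We obtain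
\[
\psi_1\colon E'\to F,\ (X,Y)\mapsto\Bigl(\frac{Y^2}{4X^2},\frac{Y(X^2-81)}{8X^2}\Bigr),\qquad
\psi_2\colon F\to E,\ (u,y)\mapsto\Bigl(\frac{y^2}{u^2},\frac{y(u^2-117)}{u^2}\Bigr),
\]
with $\ker\psi_1=\{O,(0,0)\}$ and $\ker\psi_2=\{O,T\}$, where $T$ is the point $(x,y)=(13,0)$. On $F$, the map $\alpha$ refers to the coordinate $x$, so its kernel is $\psi_1(E'(\mathbb{Q}))$; on $E$ its kernel is $\psi_2(F(\mathbb{Q}))$.

\begin{proposition}\label{prop:curves}
The group $E(\mathbb{Q})$ has positive rank, and $\psi_2(F(\mathbb{Q}))=E(\mathbb{Q})$. The isogeny $\varphi=\psi_2\psi_1\colon E'\to E$ satisfies $\varphi(E'(\mathbb{Q}))=E(\mathbb{Q})$, and its kernel is cyclic of order $4$, generated by $R=(9,18\sqrt{13})$.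
\end{proposition}

\begin{proof}
\emph{Rank.} The point $S_0=(1,6)$ lies on $F$, since $1\cdot(-3)\cdot(-12)=36$. The tangent slope there is $(3-34+52)/12=7/4$, so $x(2S_0)=49/16+17-2=289/16$. By the Nagell--Lutz theorem, torsion points other than $O$ have integer coordinates, so $S_0$ has infinite order, and so has $\psi_2(S_0)\in E(\mathbb{Q})$.

\emph{The map $\alpha$ is trivial on $E(\mathbb{Q})$.} Here $\alpha(0,0)=16$ is a square. For the other points, Lemma~\ref{lem:quartic} gives $c\in\{\pm1,\pm2\}$. If $w<0$ then $w(w^2-44w+16)<0$, so $c>0$. Suppose $c=2$, so that $n_0^2=2M^4-44M^2e^2+8e^4$ for an integer $n_0$. Then $n_0=2n$ and $2n^2=M^4-22M^2e^2+4e^4$. Hence $M=2\mu$, the integer $e$ is odd, and $n^2=8\mu^4-44\mu^2e^2+2e^4\equiv2\pmod4$, which is impossible. So $c=1$, and $\psi_2$ is surjective on rational points.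

\emph{The image of $\alpha$ on $F(\mathbb{Q})$ lies in $\{1,13\}$.} Here $\alpha(0,0)=52$ has class $13$. Real points of $F$ have $x\ge0$, so $c\in\{1,2,13,26\}$. For $c=2$ and $c=26$ the integer of Lemma~\ref{lem:quartic} is $2M^4-17M^2e^2+26e^4$ and $26M^4-17M^2e^2+2e^4$. If exactly one of $M,e$ is even, each is $2$ modulo $4$. If both are odd, each is $2-17+26=11\equiv3$ modulo $8$. Neither is a square.

\emph{Surjectivity of $\varphi$.} Given $P\in E(\mathbb{Q})$, write $P=\psi_2(S)$ with $S\in F(\mathbb{Q})$. Also $P=\psi_2(S+T)$, and $\alpha(T)=13$, so one of $S$, $S+T$ lies in $\ker\alpha=\psi_1(E'(\mathbb{Q}))$.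

\emph{Kernel.} We have $9^3+34\cdot 9^2+81\cdot9=4212=18^2\cdot13$, so $R\in E'(\bar{\mathbb{Q}})$, and $\psi_1(\pm R)=(4212/324,0)=T$. Thus $\ker\varphi=\{O,(0,0),R,-R\}$. Since $R\ne-R$, this group is cyclic and generated by $R$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

For $d=4$ take $C=C'$ and $\pi=\pi'$ from Propositions~\ref{prop:twist} and~\ref{prop:curves}, with $L=\mathbb{Q}(\sqrt{13})$.

Let $d=4e$ with $e\ge2$. We compose $\pi'$ with a cover of degree $e$, and we must make sure that no new \'etale subcover appears; total ramification at one point achieves this. Embed $C'$ in a projective space over $\mathbb{Q}$. By Bertini's theorem the hyperplanes meeting $C'$ in a reduced divisor form a nonempty open subset of the dual projective space, so there is one, $h_1=0$, defined over $\mathbb{Q}$. Choose a hyperplane $h_0=0$ over $\mathbb{Q}$ that misses the finitely many points of this divisor. Then $f=h_1/h_0$ has a simple zero at a point $z\in C'(\bar{\mathbb{Q}})$. By Eisenstein's criterion at $z$, the polynomial $t^e-f$ is irreducible over $\bar{\mathbb{Q}}(C')$ and the extension it defines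 is totally ramified at $z$. So the smooth projective curve $C$ with function field $\mathbb{Q}(C')[t]/(t^e-f)$ is nice, and $C\to C'$ has degree $e$ and is totally ramified over $z$. Let $\pi$ be the composite $C\to C'\to E$, a ramified map of degree $d$.

For $P\in E(\mathbb{Q})$ the fiber $C_P$ surjects onto the disconnected scheme $C'_P$, so it is disconnected and not integral.

Let $C\to C''\to E$ be an \'etale subcover of degree greater than one. The curve $C''\times_EC'$ is finite \'etale over $C'$, hence smooth, and the image $Y$ of $C$ in it is a connected component. In the factorization $C\to Y\to C'$ the second map is \'etale, so at the point of $C$ above $z$ the map $C\to Y$ has ramification index $e$. This forces $\deg(C/Y)\geq e$, so $Y\to C'$ is an isomorphism. The projection $C'\cong Y\to C''$ exhibits $C''$ as an \'etale subcover of $\pi'$, and $C''(\mathbb{Q})=\emptyset$ because $\pi'$ is admissible. Hence $\pi$ is admissible. \qed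

\section{Reduction to the \'etale part}\label{sec:reduction}

For $d\le3$ a reducible fiber produced a rational point on $C$, to which Faltings' theorem applied. In general it produces none, but it does produce a rational point on a quotient of the Galois closure, namely the quotient by a decomposition group.

Let $\hat C$ be the smooth projective integral curve over $k$ whose function field is the Galois closure of $k(C)/k(E)$; it need not be geometrically integral. Let $G=\operatorname{Gal}(k(\hat C)/k(E))$ and $H=\operatorname{Gal}(k(\hat C)/k(C))$, so that $C=\hat C/H$ and $E=\hat C/G$. For a closed point $x\in\hat C$ over a closed point $P\in E$, the decomposition group $D_x\le G$ is the stabilizer of $x$, and the inertia group $I_x\le D_x$ consists of the elements acting trivially on the residue field of $x$. The group $G$ permutes the points over $P$ transitively, and in characteristic zero $\hat C\to E$ has ramification index $|I_x|$ and residue degree $[D_x:I_x]$ at $x$. For $J\le G$ the corresponding groups for $\hat C\to\hat C/J$ are $D_x\cap J$ and $I_x\cap J$. Since ramification indices and residue degrees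 are multiplicative in towers:
\begin{enumerate}
\item[(i)] $\hat C/J\to E$ has ramification index $[I_x:I_x\cap J]$ at the image of $x$;
\item[(ii)] the image of $x$ in $\hat C/D_x$ has the same residue field as $P$;
\item[(iii)] the closed points of $\hat C/J$ over $P$ are the $J$-orbits on $G/D_x$, that is, the double cosets $J\backslash G/D_x$.
\end{enumerate}
Let $N$ be the subgroup generated by all $I_x$. It is normal, because $gI_xg^{-1}=I_{gx}$. By (i), $\hat C/J\to E$ is \'etale if and only if $N\subseteq J$.

\begin{lemma}\label{lem:maximal}
The curve $C'=\hat C/HN$ is nice, and $C\to C'\to E$ is the maximal \'etale subcover of $\pi$.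
\end{lemma}

\begin{proof}
The set $HN$ is a subgroup since $N$ is normal, and $C'\to E$ is \'etale since $N\subseteq HN$. As $k$ is algebraically closed in $k(C)$, it is algebraically closed in the subfield $k(C')$, so $C'$ is geometrically integral. Any \'etale subcover is $\hat C/J$ with $J\supseteq H$ and $J\supseteq N$, hence $J\supseteq HN$, and $C\to\hat C/J$ factors through $C'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $D\le G$ be a subgroup with $N\not\subseteq D$. We claim that $\hat C/D$ has finitely many $k$-points. Suppose it has one. The algebraic closure of $k$ in its function field embeds in the residue field of that point, so it is $k$, and $\hat C/D$ is nice. The map $\hat C/D\to E$ is ramified, so Riemann--Hurwitz gives genus at least $2$, and Faltings' theorem gives the claim.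

Exclude the branch points of $\hat C\to E$ and the images of the $k$-points of the finitely many curves $\hat C/D$ with $N\not\subseteq D$; this is a finite set. Let $P\in E(k)$ be any other point, let $x$ lie over $P$, and put $D=D_x$. By (ii), $\hat C/D$ has a $k$-point over $P$, so $N\subseteq D$. For $g\in G$ we get $HNgD=HgND=HgD$, so $H\backslash G/D=HN\backslash G/D$. By (iii), $C_P$ and $C'_P$ have the same number of closed points. Both are \'etale over $k$, so each is integral if and only if this number is one. This proves the first assertion.

Let $E(k)$ be infinite. If $\mathcal{I}(\pi)$ is infinite, it contains a point $P_0$ outside the excluded set, and $C'_{P_0}$ is integral. Conversely, if $C'_{P_0}$ is integral, then so is $C'_P$ for all $P\in P_0+mE(k)$ by Lemma~\ref{lem:fibers}(a), and hence so is $C_P$ for all but finitely many of them. The set $P_0+mE(k)$ is infinite because multiplication by $m$ has finite kernel.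
\end{proof}

If $m=1$, then $C'_P=\operatorname{Spec}k$, and all but finitely many fibers of $\pi$ are integral.

\section{Kernels without elements of order four}\label{sec:positive}

Write $A=E(k)$. By Theorem~\ref{thm:B} it suffices to find a single transitive fiber of the maximal \'etale subcover. The primes dividing $m$ can be treated one at a time.

\begin{proposition}\label{prop:prime}
Let $A$ have positive rank, let $p$ be a prime, and let $C'\to E$ be an admissible \'etale cover whose kernel $K$ is a nonzero $p$-group. If $p=2$, assume $2K=0$. Then $T_P$ is transitive for some $P\in A$.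
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Proposition~\ref{prop:prime}]
If $m=1$ there is nothing to prove. Otherwise write $K=\bigoplus_{p\mid m}K_p$ with $K_p$ the $p$-primary part, and put $K_{p'}=\bigoplus_{q\ne p}K_q$. By Lemma~\ref{lem:fibers}(b), $C'/K_{p'}\to E$ is an \'etale cover with kernel $K/K_{p'}\cong K_p$ and fibers $T_P/K_{p'}$. It is admissible, because its \'etale subcovers are \'etale subcovers of $\pi$. If $p=2$, then $2K_2=0$ because $K$ has no element of order $4$. So there is $P_p\in A$ with $T_{P_p}/K_{p'}$ transitive. Choose integers $\varepsilon_p$ with $\varepsilon_p\equiv1\pmod{|K_p|}$ and $\varepsilon_p\equiv0\pmod{|K_q|}$ for $q\ne p$, and put $P=\sum_p\varepsilon_pP_p$. Then $P-P_p\in|K_p|A$, so $T_P/K_{p'}$ is transitive for every $p$ by Lemma~\ref{lem:fibers}(a). For $t\in T_P$, the stabilizer of $t$ in $G_k$ is contained in the stabilizer of its image in $T_P/K_{p'}$, which has index $|K_p|$. So the size of the orbit of $t$ is divisible by every $|K_p|$, hence by $m=|T_P|$, and $C'_P$ is integral. Theorem~\ref{thm:B} gives density. Finally $|K|=m$ divides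 $d$, so if $4\nmid m$ or $4\nmid d$, then $K$ has no element of order $4$.
\end{proof}

Corollary~\ref{cor:degree} follows: Theorem~\ref{thm:C} covers $4\nmid d$, and Theorem~\ref{thm:A} gives counterexamples when $4\mid d$.

The rest of the section proves Proposition~\ref{prop:prime}. All $T_P$ are minimal by Lemma~\ref{lem:fibers}(c). If $p=2$, then $K$ is a nonzero subgroup of $E'[2]\cong(\mathbb{Z}/2)^2$, and Lemma~\ref{lem:small} shows that every $T_P$ is transitive. \emph{From now on $p$ is odd.} We fix a base point in each $T_P$ and write the action on $T_P$ as $g(v)=u_gv+b_g$; the linear part $u_g$ does not depend on $P$, while $b_g$ does.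

\subsection{Lifting transitivity}

The plan is to prove transitivity modulo $p$ and to lift it using $p$th powers. The next lemma does so when the linear parts are trivial modulo $p$.

\begin{lemma}\label{lem:lift}
Let $p$ be odd, let $M$ be a finite abelian $p$-group, and let a group $\mathcal{G}$ act on $M$ by affine maps $g(v)=u_gv+b_g$ with $N_gM\subseteq pM$ for all $g$. Then
\begin{equation}\label{eq:lift}
g^p(0)\equiv pb_g\pmod{p^2M}.
\end{equation}
If the elements $b_g$ represent every class of $M/pM$, then $\mathcal{G}$ is transitive on $M$.
\end{lemma}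

\begin{proof}
In \eqref{eq:power} with $n=p$, the terms with $2\le j\le p-1$ lie in $pN_gM\subseteq p^2M$, and the last term lies in $N_g^{p-1}M\subseteq p^{p-1}M\subseteq p^2M$ because $p\ge3$. This is \eqref{eq:lift}.

For transitivity we use induction on the exponent of $M$; the case $M=0$ is trivial. The group $\mathcal{G}$ acts on $M/pM$ by the translations $b_g$, hence transitively. The stabilizer of the coset $pM$ is $\mathcal{H}=\{g: b_g\in pM\}$, and it suffices to show that $\mathcal{H}$ is transitive on $pM$. It acts on $pM$ by affine maps with $N_h(pM)\subseteq p(pM)$. By \eqref{eq:lift}, $g^p\in\mathcal{H}$ for all $g\in\mathcal{G}$, and the elements $b_{g^p}\equiv pb_g$ represent every class of $pM/p^2M$. The induction hypothesis applies to $\mathcal{H}$ and $pM$.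
\end{proof}

Example~\ref{ex:four} satisfies all hypotheses of the lemma except that $p=2$, and both conclusions fail.

\subsection{The action modulo $p$}

Let $V=K/pK$. As $K$ lies in some $E'[p^n]\cong(\mathbb{Z}/p^n)^2$, the $\mathbb{F}_p$-dimension of $V$ is $1$ or $2$. To apply Lemma~\ref{lem:lift} we restrict to $G_1=\ker(G_k\to\operatorname{GL}(V))$; let $G_0=G_k/G_1\le \operatorname{GL}(V)$. Let $\bar b_g$ be the image of $b_g$ in $V$. On $G_1$ the cocycle $\bar b$ is a homomorphism, independent of the base point, and we put
\[
M_P=\{\bar b_g: g\in G_1\}\subseteq V .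
\]
This is a $G_k$-submodule: for $g\in G_1$ and $h\in G_k$, put $g'=hgh^{-1}\in G_1$; the cocycle relation applied to $g'h=hg$ gives $\bar b_{g'}+\bar b_h=\bar b_h+u_h\bar b_g$, so $\bar b_{g'}=u_h\bar b_g$.

If $M_P=V$, Lemma~\ref{lem:lift} applied to $G_1$ and $K$ shows that $T_P$ is transitive. We have to understand when $M_P\neq V$. We use the following standard fact.
\begin{enumerate}
\item[(R)] If $k'/k$ is finite of degree prime to $p$ and $M$ is a finite $G_k$-module of $p$-power order, then restriction $H^1(k,M)\to H^1(k',M)$ is injective, because corestriction composed with restriction is multiplication by $[k':k]$.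
\end{enumerate}

\begin{lemma}\label{lem:residual}
If $M_P\ne V$ for some $P\in A$, then $\dim V=2$, the prime $p$ divides $|G_0|$, and $V$ has exactly one $G_k$-stable line $V_1$.
\end{lemma}

\begin{proof}
Let $\Lambda\subsetneq K$ be the preimage of $M_P$. The cocycle of $T_P/\Lambda$ vanishes on $G_1$. If $p\nmid|G_0|=[G_k:G_1]$, then (R) shows that the class of $T_P/\Lambda$ is zero, contrary to minimality. So $p$ divides $|G_0|$, and $\dim V=2$ since $|\operatorname{GL}_1(\mathbb{F}_p)|=p-1$.

An element $s$ of order $p$ in $\operatorname{GL}_2(\mathbb{F}_p)$ satisfies $(s-1)^p=s^p-1=0$, so it is unipotent and stabilizes exactly one line $\ell$, which it fixes pointwise. It lies in the group $U_\ell$ of elements acting trivially on $\ell$ and on $V/\ell$, which has order $p$. Since $G_0$ contains such an $s$, there is at most one $G_k$-stable line, and it remains to exclude the case that there is none.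

Suppose $V$ is irreducible. Then $M_P=0$. As $|\operatorname{GL}_2(\mathbb{F}_p)|=p(p-1)^2(p+1)$, the Sylow $p$-subgroups of $G_0$ have the form $U_\ell$. Take one; since $\ell$ is not stable, a conjugate is $U_{\ell'}$ with $\ell'\ne\ell$. In a basis taken from $\ell$ and $\ell'$ these are the full upper and lower unipotent groups, so $G_0$ contains
\[
\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&0\end{pmatrix}
\]
and its square $-1$. Because $\bar b$ vanishes on $G_1$, it is a cocycle on $G_0$. With $z=-1$, the relation $zg=gz$ gives $\bar b_z-\bar b_g=\bar b_g+g\bar b_z$. As $p$ is odd, $\bar b_g=gw-w$ with $w=-\bar b_z/2$. So the class of $T_P/pK$ is zero, contrary to minimality.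
\end{proof}

In particular, if $K$ is cyclic of odd prime power order then every $T_P$ is transitive. \emph{From now on we assume $M_P\ne V$ for all $P\in A$}, since otherwise the proposition is proved. The submodules of $V$ are $0$, $V_1$ and $V$, so $M_P\subseteq V_1$ for all $P$. This is the situation of Example~\ref{ex:unipotent}, and we must use the freedom to move $P$.

\subsection{The unipotent case: moving the point $P$}

To make the action on $V_1$ and $V/V_1$ trivial, so that cohomology classes become homomorphisms, we pass to an extension of degree prime to $p$; by (R) nothing is lost. Let $k(K)$ be the field of definition of the points of $K$, let $k'$ be the fixed field of a Sylow $p$-subgroup of $\operatorname{Gal}(k(K)/k)$, and let $\Gamma=\operatorname{Gal}(\bar k/k')$. The image of $\Gamma$ in the quotient $G_0$ of $\operatorname{Gal}(k(K)/k)$ is a Sylow $p$-subgroup; it has order $p$ and stabilizes $V_1$, so it is $U_{V_1}$. Thus $\Gamma_1=\Gamma\cap G_1$ has index $p$ in $\Gamma$. Let $\Lambda_1\subsetneq K$ be the preimage of $V_1$, a $G_k$-submodule. For $g\in\Gamma$ the operator $N_g$ maps each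 term of the chain
\begin{equation}\label{eq:chain}
K\supseteq\Lambda_1\supseteq pK\supseteq p\Lambda_1\supseteq p^2K
\end{equation}
into the next, and $N_hK\subseteq pK$ for $h\in\Gamma_1$.

The fiber $T_P$ gives two homomorphisms, both independent of the base point:
\[
x_P\colon\Gamma\to V/V_1,\quad g\mapsto \bar b_g\bmod V_1,\qquad\qquad y_P\colon\Gamma_1\to V_1,\quad h\mapsto\bar b_h .
\]
The second takes values in $V_1$ because $M_P\subseteq V_1$. In Example~\ref{ex:unipotent} the first is nonzero and the second is zero.

\begin{lemma}\label{lem:xy}
\begin{enumerate}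
\item[(a)] The homomorphism $x=x_P$ does not depend on $P$, and its kernel is $\Gamma_1$.
\item[(b)] As $P$ ranges over $A$, the homomorphism $y_P$ takes at least $p$ values.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\bar\delta\colon A\to H^1(k',V)$ be induced by $\delta$. We first show $\bar\delta(A)\ne0$; this is where the positive rank enters. The isogeny $E'/pK\to E$ has kernel $V\cong(\mathbb{Z}/p)^2$, which is the full $p$-torsion of $E'/pK$. Hence it equals $\iota\circ[p]$ for an isomorphism $\iota\colon E'/pK\to E$ over $k$, and the image of $(E'/pK)(k)$ in $A$ is $pA$. So the connecting map $A\to H^1(k,V)$ has kernel $pA$, and by (R) so has $\bar\delta$. By the Mordell--Weil theorem $A$ is finitely generated, and it has positive rank, so $pA\neq A$.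

(a) By minimality the class of $T_P/\Lambda_1$ in $H^1(k,V/V_1)$ is nonzero, so its restriction $x_P$ is nonzero by (R). It vanishes on $\Gamma_1$, so it lies in $\operatorname{Hom}(\Gamma/\Gamma_1,V/V_1)$, a group of order $p$, and its kernel is exactly $\Gamma_1$. By \eqref{eq:coset}, the set $\{x_P\}$ is a coset of the image $\Delta$ of $\bar\delta(A)$ in $H^1(k',V/V_1)=\operatorname{Hom}(\Gamma,V/V_1)$. This coset lies in a group of order $p$ and misses $0$. Hence $\Delta$ is a proper subgroup of that group, so $\Delta=0$.

(b) By \eqref{eq:coset}, the set $\{y_P\}$ is a coset of the group of restrictions to $\Gamma_1$ of the classes in $\bar\delta(A)$. This group is killed by $p$, so it suffices to show that it is nonzero. Let $a\in A$ with $\bar\delta(a)\ne0$, represented by a cocycle $c\colon\Gamma\to V$, and suppose that $c$ vanishes on $\Gamma_1$. Since $\Delta=0$, the values of $c$ lie in $V_1$. Take $\sigma\in\Gamma\setminus\Gamma_1$. Then $N_\sigma V=V_1$, so $c(\sigma)=u_\sigma w-w$ for some $w\in V$. The cocycle $g\mapsto c(g)-(u_gw-w)$ vanishes on $\sigma$ and on $\Gamma_1$, which together generate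 $\Gamma$. So $c$ is a coboundary, a contradiction.
\end{proof}

We choose coordinates. Fix $e_1\in K\setminus\Lambda_1$ and use it to identify $V/V_1$ with $\mathbb{F}_p$, so that $x\colon\Gamma\to\mathbb{F}_p$. Fix $\sigma\in\Gamma$ with $x(\sigma)=1$ and put $e_2=N_\sigma e_1\in\Lambda_1$. Its image generates $V_1$, and we use it to identify $V_1$ with $\mathbb{F}_p$. The elements $e_1,e_2$ generate $K$ modulo $pK$, hence generate $K$, and $\Lambda_1=\langle e_2\rangle+pK$. From $u_{gh}=u_gu_h$ we get $N_{gh}=N_g+N_h+N_gN_h$, and $N_gN_hK\subseteq pK$ by \eqref{eq:chain}; so $g\mapsto N_ge_1\bmod pK$ is a homomorphism on $\Gamma$. It agrees with $g\mapsto x(g)e_2$ on $\sigma$ and on $\Gamma_1$. In summary, for $g\in\Gamma$ and $h\in\Gamma_1$,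
\begin{equation}\label{eq:coords}
N_ge_1\equiv x(g)e_2\ (\mathrm{mod}\ pK),\qquad b_g\equiv x(g)e_1\ (\mathrm{mod}\ \Lambda_1),\qquad b_h\equiv y_P(h)e_2\ (\mathrm{mod}\ pK).
\end{equation}
None of $x,e_1,e_2$ depends on $P$.

\subsection{The unipotent case: lifting}

\begin{lemma}\label{lem:criterion}
Let $P\in A$ with $y_P\ne0$. Suppose that $pK=p\Lambda_1$, or that there is $r\in\Gamma_1$ with $b_r\in pK\setminus p\Lambda_1$. Then $T_P$ is transitive.
\end{lemma}

\begin{proof}
The group $\Gamma$ is transitive on $K/\Lambda_1$ because $x\ne0$, and $\Gamma_1$ acts on $V$ by the translations in $y_P(\Gamma_1)=V_1$. So $\Gamma$ is transitive on $K/pK$, and it suffices to show that $\mathcal{H}=\ker y_P=\{h\in\Gamma_1:b_h\in pK\}$ is transitive on $pK$. For $h\in\mathcal{H}$ we have $N_h(pK)\subseteq p^2K$, so $\mathcal{H}$ acts on $W=pK/p^2K$ by the translations $b_h$, which form a subgroup $B\subseteq W$. By Lemma~\ref{lem:lift} for $\mathcal{H}$ and $pK$, it suffices to prove $B=W$.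

Let $W_1=p\Lambda_1/p^2K$, which is generated by $pe_2$. Take $h\in\Gamma_1$ with $y_P(h)\ne0$. By \eqref{eq:lift} for $\Gamma_1$ and $K$, we have $h^p(0)\equiv pb_h\equiv y_P(h)\,pe_2\pmod{p^2K}$. So $h^p\in\mathcal{H}$, and $W_1\subseteq B$. The quotient $W/W_1=pK/p\Lambda_1$ is generated by $pe_1$ and killed by $p$. If it is zero, then $B=W$. Otherwise it has order $p$, and $r\in\mathcal{H}$ gives an element of $B$ outside $W_1$, so again $B=W$.
\end{proof}

By Lemma~\ref{lem:xy}(b) there are points $P$ with $y_P\ne0$. This finishes the proof if $pK=p\Lambda_1$, so assume $pK\ne p\Lambda_1$; then $pe_1$ generates $pK/p\Lambda_1\cong \mathbb{Z}/p$. The natural candidate for $r$ is $g^p$ with $x(g)\ne0$; it lies in $\Gamma_1$ since $x(g^p)=0$. The leading term of $g^p(0)$ is $pb_g\equiv x(g)\,pe_1\not\equiv0\pmod{p\Lambda_1}$, and the terms with $2\le j\le p-1$ in \eqref{eq:power} lie in $pN_gK\subseteq p\Lambda_1$. Everything depends on the last term $N_g^{p-1}b_g$.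

\medskip\noindent\emph{The case $p\ge5$.} By \eqref{eq:chain}, $N_g^{p-1}K\subseteq N_g^4K\subseteq p^2K$. So $b_r\equiv x(g)\,pe_1\pmod{p\Lambda_1}$ for $r=g^p$, and Lemma~\ref{lem:criterion} applies to any $P$ with $y_P\ne0$.

\medskip\noindent\emph{The case $p=3$.} Now $N_g^2b_g$ is only known to lie in $3K$, and it can cancel the leading term as in Example~\ref{ex:four}. We compute in $K'=K/3\Lambda_1$, on which the affine action of $\Gamma$ descends. It has order $|K/3K|\cdot|3K/3\Lambda_1|=27$ and satisfies $9e_1=3e_2=0$, so $K'=(\mathbb{Z}/9)e_1\oplus(\mathbb{Z}/3)e_2$ and $3K'=\langle3e_1\rangle$. We need $r\in\Gamma_1$ such that the image of $b_r$ in $K'$ is a nonzero element of $3K'$. By \eqref{eq:chain} and \eqref{eq:coords} there are functions $\alpha,\gamma\colon\Gamma\to\mathbb{F}_3$, independent of $P$, such that in $K'$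
\[
N_ge_1=x(g)e_2+3\alpha(g)e_1,\qquad N_ge_2=3\gamma(g)e_1,\qquad N_g(3K')=0 .
\]
Consequently
\begin{equation}\label{eq:NN}
N_gN_he_1=3x(h)\gamma(g)e_1,\qquad N_gN_he_2=0\qquad(g,h\in\Gamma),
\end{equation}
and $N_{gh}=N_g+N_h+N_gN_h$ applied to $e_2$ shows that $\gamma$ is a homomorphism. Write $b_g=x'e_1+y'e_2$ with $x'\equiv x(g)\pmod 3$. Then $3b_g=3x(g)e_1$, $3N_gb_g=N_g(3b_g)=0$ and $N_g^2b_g=3x(g)^2\gamma(g)e_1$, so \eqref{eq:power} gives
\begin{equation}\label{eq:cube}
g^3(0)=3x(g)\bigl(1+x(g)\gamma(g)\bigr)e_1\quad\text{in }K'.
\end{equation}

If some $g\in\Gamma$ has $x(g)\ne0$ and $x(g)\gamma(g)\ne-1$, then $r=g^3$ works for any $P$ with $y_P\ne0$.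

Otherwise $\gamma(g)=-x(g)^{-1}=-x(g)$ for all $g\in\Gamma\setminus\Gamma_1$. These elements generate $\Gamma$, so $\gamma=-x$. Now all cubes $g^3$ with $g\notin\Gamma_1$ are useless, and we use a commutator instead, at the price of a second condition on $P$. By Lemma~\ref{lem:xy}(b), $y_P$ takes at least three values, so there is $P$ with
\[
y_P\ne0\qquad\text{and}\qquad y_P\ne-\alpha|_{\Gamma_1}.
\]
Choose $h\in\Gamma_1$ with $y_P(h)+\alpha(h)\neq0$, and recall that $x(\sigma)=1$. Since $x(h)=\gamma(h)=0$, formula \eqref{eq:NN} gives $N_\sigma N_h=N_hN_\sigma=0$ on $K'$, so $u_\sigma$ and $u_h$ commute there. Hence $r=(\sigma h)(h\sigma)^{-1}$ acts on $K'$ as a translation; it carries $h\sigma(0)$ to $\sigma h(0)$, so in $K'$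
\[
b_r=(u_\sigma b_h+b_\sigma)-(u_hb_\sigma+b_h)=N_\sigma b_h-N_hb_\sigma .
\]
By \eqref{eq:coords}, $b_h\in y_P(h)e_2+3K'$, so $N_\sigma b_h=3\gamma(\sigma)y_P(h)e_1=-3y_P(h)e_1$. Also $b_\sigma\in e_1+\langle e_2\rangle+3K'$, while $N_he_1=3\alpha(h)e_1$ and $N_he_2=0$, so $N_hb_\sigma=3\alpha(h)e_1$. Therefore $b_r=-3\bigl(y_P(h)+\alpha(h)\bigr)e_1$ is a nonzero element of $3K'$. As $x(r)=0$, we have $r\in\Gamma_1$, and Lemma~\ref{lem:criterion} applies. This completes the proof of Proposition~\ref{prop:prime}, and with it of Theorem~\ref{thm:C}. \qed

\begin{remark}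
For $p=3$ the condition $y_P\ne0$ alone does not force transitivity of such an affine action. Let $\omega$ be a primitive cube root of unity, $\mathcal{O}=\mathbb{Z}[\omega]$ and $\theta=\omega-1$, so $\theta^2=-3\omega$ and $3/\theta=-\omega^2\theta\equiv-\theta\pmod{3\mathcal{O}}$. On $K=\mathcal{O}/\theta^3\mathcal{O}$, of order $27$, with $e_1=1$ and $e_2=\theta$, consider $\sigma(v)=\omega v+1$ and $h(v)=4v+3/\theta$. Here $x(\sigma)=1$, $\gamma(\sigma)=-1$, $\alpha(h)=1$ and $y(h)=-1$, so the group generated by $\sigma$ and $h$ is transitive on $K/3K$. As maps of $\mathbb{Q}(\omega)$, both fix $-1/\theta$, so they commute and $\sigma^3=1$; and $h^3(v)=64v+63/\theta\equiv v\pmod{\theta^3\mathcal{O}}$. The group has order at most $9$ and is not transitive on $K$. In the proof there are thus two values of $y_P$ to avoid, and Lemma~\ref{lem:xy}(b) provides three.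
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{IWORP '24 Notes}, \texttt{https://github.com/NivenT/academic\_website}.

\bibitem{ST}
Silverman and Tate, \emph{Rational Points on Elliptic Curves}.

\end{thebibliography}
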